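\title{Tall summable ideals with different covering numbers}

\begin{abstract}
A weight $f$ on $\omega$ with divergent sum and limit zero defines the tall summable ideal $\mathcal{I}_f$ of sets of finite weight. Its covering number $\operatorname{cov}^*(\mathcal{I}_f)$ is the least size of a subfamily of $\mathcal{I}_f$ such that every infinite set has infinite intersection with some member. We show that it is consistent with ZFC that two tall summable ideals have different covering numbers. Every tall summable ideal can be separated in this way from some other one, in either direction, and there is a family of ideals indexed by the infinite subsets of $\omega$ in which two prescribed values can be distributed freely along any almost disjoint family. The models are finite support iterations of a $\sigma$-linked forcing that destroys one ideal and preserves a covering family of the other.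
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{weight} on a countably infinite set $Z$ is a function $f\colon Z\to[0,\infty)$ with $\sum_{z\in Z}f(z)=\infty$. We write $f(A)=\sum_{z\in A}f(z)$ for $A\subseteq Z$. The \emph{summable ideal} determined by $f$ is
\[
\mathcal{I}_f=\{A\subseteq Z: f(A)<\infty\}.
\]
It contains all finite sets and does not contain $Z$. The standard example is $\mathcal{I}_{1/n}$, given by $f(n)=1/(n+1)$ on the set $\omega$ of natural numbers. A bijection of $Z$ with $\omega$ changes nothing below, so we let each ideal live on whichever countable set is convenient.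

An ideal $\mathcal{I}$ on $Z$ is \emph{tall} if every infinite subset of $Z$ contains an infinite member of $\mathcal{I}$. The ideal $\mathcal{I}_f$ is tall if and only if $\{z:f(z)\ge\varepsilon\}$ is finite for every $\varepsilon>0$: in that case every infinite set contains distinct points $x_j$ with $f(x_j)<2^{-j}$, while an infinite set on which $f\ge\varepsilon$ has no infinite subset of finite weight. A family $\mathcal{A}\subseteq\mathcal{I}$ is \emph{covering} if for every infinite $X\subseteq Z$ some $A\in\mathcal{A}$ has infinite intersection with $X$. A tall ideal is a covering family for itself, and the \emph{covering number}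
\[
\operatorname{cov}^*(\mathcal{I})=\min\{|\mathcal{A}|:\mathcal{A}\subseteq\mathcal{I}\text{ is covering}\}
\]
measures how many of its members are really needed. For a tall summable ideal $\aleph_1\le\operatorname{cov}^*(\mathcal{I}_f)\le\mathfrak{c}$: given $A_0,A_1,\dots\in\mathcal{I}_f$, each set $Z\setminus(A_0\cup\dots\cup A_j)$ is infinite, and distinct points $x_j$ chosen from these sets form an infinite set that meets every $A_j$ finitely.

Sharper bounds are known. Let $\mathcal{N}$ and $\mathcal{M}$ be the ideals of null and of meager subsets of $2^\omega$; let $\operatorname{add}(\mathcal{N})$ be the least size of a family of null sets whose union is not null, $\operatorname{cov}(\mathcal{N})$ the least size of a family of null sets with union $2^\omega$, and $\operatorname{non}(\mathcal{M})$ the least size of a nonmeager set; let $\mathcal{Z}=\{A\subseteq\omega:\lim_n|A\cap n|/n=0\}$ be the ideal of sets of asymptotic density zero. Then every tall summable ideal $\mathcal{I}$ satisfies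
\begin{equation}\label{eq:known}
\max\{\operatorname{add}(\mathcal{N}),\operatorname{cov}(\mathcal{N}),\operatorname{cov}^*(\mathcal{Z})\}\le\operatorname{cov}^*(\mathcal{I})\le\operatorname{non}(\mathcal{M}).
\end{equation}
Neither side depends on the weight, and when the two sides agree, for instance under CH, all tall summable ideals have the same covering number. One might therefore guess that ZFC proves $\operatorname{cov}^*(\mathcal{I}_f)$ to be one cardinal, whatever $f$ is. In \cite{pideals} it is observed that summable ideals are highly non-homogeneous, and the opposite is conjectured: it is consistent with ZFC that there are tall summable ideals $\mathcal{I}_f$ and $\mathcal{I}_g$ with $\operatorname{cov}^*(\mathcal{I}_f)\ne\operatorname{cov}^*(\mathcal{I}_g)$. We prove this conjecture.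

Throughout, $\kappa<\lambda$ are regular uncountable cardinals with $\lambda^{<\kappa}=\lambda$. For example, $\kappa=\aleph_1$ and $\lambda=\aleph_2$ under CH together with $2^{\aleph_1}=\aleph_2$, or any regular uncountable $\kappa<\lambda$ under GCH. A summable ideal always comes with a fixed weight, and in a forcing extension it is reinterpreted as the ideal defined there from the same weight.

\begin{theorem}\label{thm:main}
There are tall summable ideals $\mathcal{I}_f,\mathcal{I}_g$ and a ccc forcing extension in which $\operatorname{cov}^*(\mathcal{I}_f)=\kappa<\lambda=\operatorname{cov}^*(\mathcal{I}_g)=\mathfrak{c}$. In particular, $\operatorname{cov}^*(\mathcal{I}_f)=\aleph_1<\aleph_2=\operatorname{cov}^*(\mathcal{I}_g)$ is consistent with ZFC.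
\end{theorem}

One of the two ideals can be prescribed, on either side.

\begin{theorem}\label{thm:any}
Let $\mathcal{J}$ be any tall summable ideal, for example $\mathcal{I}_{1/n}$.
\begin{enumerate}
\item[(1)] There are a tall summable ideal $\mathcal{I}_f$ and a ccc extension in which $\operatorname{cov}^*(\mathcal{I}_f)=\kappa<\lambda=\operatorname{cov}^*(\mathcal{J})=\mathfrak{c}$.
\item[(2)] There are a tall summable ideal $\mathcal{I}_g$ and a ccc extension in which $\operatorname{cov}^*(\mathcal{J})=\kappa<\lambda=\operatorname{cov}^*(\mathcal{I}_g)=\mathfrak{c}$.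
\end{enumerate}
\end{theorem}

A family $\mathcal{E}\subseteq[\omega]^\omega$ of infinite subsets of $\omega$ is \emph{almost disjoint} if any two distinct members have finite intersection.

\begin{theorem}\label{thm:ad}
There are tall summable ideals $\mathcal{I}_E$, for $E\in[\omega]^\omega$, such that for every almost disjoint family $\mathcal{E}\subseteq[\omega]^\omega$ and every $\Gamma\subseteq\mathcal{E}$ there is a ccc extension in which $\mathfrak{c}=\lambda$, $\operatorname{cov}^*(\mathcal{I}_E)=\lambda$ for $E\in\Gamma$, and $\operatorname{cov}^*(\mathcal{I}_E)=\kappa$ for $E\in\mathcal{E}\setminus\Gamma$.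
\end{theorem}

With $\mathcal{E}$ consisting of the even and the odd numbers, this gives a single pair of ideals whose covering numbers can be ordered either way.

All three theorems come from one criterion. Section~\ref{sec:maps} isolates, without forcing, the finite combinatorial reason why two weights can be unrelated. Section~\ref{sec:forcing} defines a $\sigma$-linked forcing $\mathbb{E}$ that adds an infinite set almost disjoint from all old members of $\mathcal{I}_g$; iterating it makes $\operatorname{cov}^*(\mathcal{I}_g)$ large. Section~\ref{sec:capture} finds a strengthening of ``covering family for $\mathcal{I}_f$'' that is fit for iteration. Section~\ref{sec:trees}, the core of the paper, shows that $\mathbb{E}$ preserves it under a compatibility condition $(\star)$ on $f$ and $g$. Sections~\ref{sec:iter} and~\ref{sec:model} build the model, and Section~\ref{sec:pairs} constructs compatible pairs. The condition $(\star)$ is sufficient for separation; we do not characterize the pairs that can be separated, and we do not construct models with three or more simultaneous values.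

\section{Comparing two weights}\label{sec:maps}

Let $g$ be a weight on $Y$ and $f$ a weight on $Z$, both defining tall ideals. A \emph{reduction} from $g$ to $f$ is a finite-to-one map $\pi\colon Y\to Z$ such that $\pi^{-1}[A]\in\mathcal{I}_g$ for all $A\in\mathcal{I}_f$.

\begin{lemma}\label{lem:reduction}
If there is a reduction from $g$ to $f$, then $\operatorname{cov}^*(\mathcal{I}_g)\le\operatorname{cov}^*(\mathcal{I}_f)$.
\end{lemma}

\begin{proof}
Let $\mathcal{A}\subseteq\mathcal{I}_f$ be covering and let $X\subseteq Y$ be infinite. Then $\pi[X]$ is infinite, so $A\cap\pi[X]$ is infinite for some $A\in\mathcal{A}$, and hence $\pi^{-1}[A]\cap X$ is infinite. Thus $\{\pi^{-1}[A]:A\in\mathcal{A}\}\subseteq\mathcal{I}_g$ is covering.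
\end{proof}

If $Y=Z$ and $g\le Cf$ for a constant $C$, the identity is a reduction. If $Y\subseteq Z$ has infinite $f$-weight and $g=f{\upharpoonright}Y$, the inclusion is a reduction. For an example of equality, note that $\mathcal{I}_{1/n}$ is also given by the weight $2^{-m}$ on the block $[2^m-1,2^{m+1}-1)$ of $2^m$ points, because $2^{-m-1}<1/(n+1)\le2^{-m}$ there. If every block is replaced by $r$ copies of itself, with $r$ fixed, then the inclusion of the first copy and the $r$-to-one projection are reductions in the two directions, so the covering number does not change.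

A model of $\operatorname{cov}^*(\mathcal{I}_f)<\operatorname{cov}^*(\mathcal{I}_g)$ contains no reduction from $g$ to $f$. The following situation rules reductions out, and its proof is the simplest instance of the argument of this paper.

\begin{proposition}\label{prop:toy}
Let $Z=\bigsqcup_mQ_m$ with $|Q_m|=c_m\ge1$ and $f=1/c_m$ on $Q_m$. Let $Y=\bigsqcup_iU_i$ with $U_i$ finite. Suppose that
\[
g(U_i)>c_0+\dots+c_i+1\quad\text{for all }i,\qquad c_m\ge2^m|U_i|\quad\text{for all }i<m.
\]
Then there is no reduction from $g$ to $f$.
\end{proposition}

\begin{proof}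
Let $\pi\colon Y\to Z$ be finite-to-one. Fix $i$, and call the blocks $Q_0,\dots,Q_i$ \emph{low} and the others \emph{high}. Color $u\in U_i$ by the point $\pi(u)$ if it lies in a low block, and by one extra color otherwise. There are $c_0+\dots+c_i+1$ colors, so some color class $C_i$ has $g(C_i)>1$. Let $W_i=\pi[C_i]$. Either $W_i=\{z_i\}$ is a single low point, or $W_i$ consists of at most $|U_i|$ high points, each of weight at most $2^{-i-1}/|U_i|$, so that $f(W_i)\le2^{-i-1}$. As $\pi$ is finite-to-one and the $C_i$ are disjoint and nonempty, each point of $Z$ equals $z_i$ for only finitely many $i$; since $c_m\to\infty$, this gives $f(W_i)\to0$. Choose $i_0<i_1<\cdots$ with $f(W_{i_l})<2^{-l}$ and let $A=\bigcup_lW_{i_l}$. Then $A\in\mathcal{I}_f$, while $\pi^{-1}[A]$ contains the disjoint sets $C_{i_l}$ of $g$-weight greater than $1$.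
\end{proof}

Seen from $U_i$, the low blocks have so few points that a large part of $U_i$ behaves identically on them, and the high blocks have such light points that all of $U_i$ can be mapped there at almost no cost. The rest of the paper carries this dichotomy, pigeonhole below and counting above, from maps to forcing names.

\section{A $\sigma$-linked forcing that destroys $\mathcal{I}_g$}\label{sec:forcing}

We force over a ground model $V$ with preordered sets that have a largest element; stronger conditions are smaller. A set of conditions is \emph{linked} if any two of its members have a common extension. A forcing is \emph{$\sigma$-linked} if it is a countable union of linked sets, and \emph{ccc} if it has no uncountable antichain; $\sigma$-linked forcings are ccc, since an antichain meets a linked set in at most one point. A forcing \emph{destroys} $\mathcal{I}_g$ if it adds an infinite $X\subseteq Y$ with $X\cap A$ finite for all $A\in\mathcal{I}_g\cap V$.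

The first forcing of this kind that comes to mind has conditions $(a,A)$, a finite part $a$ of $X$ and a promise $A\in\mathcal{I}_g$ to be avoided from now on. We need more room for promises: the analysis of names in Lemma~\ref{lem:exist} forbids, on each of infinitely many finite pieces of $Y$, a set of large weight. So we cut $Y$ into finite levels of enormous weight, let the generic object pick one point on each level, and allow a condition to forbid sets that are small only relative to their level. Smallness is graded, so that a union of small sets is small at the next grade.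

\begin{definition}\label{def:level}
Let $\mathcal{I}_g$ be a tall summable ideal on $Y$. A \emph{level structure} for $g$ consists of a partition $Y=\bigsqcup_{i\in\omega}U_i$ into finite nonempty sets and reals $\theta_i(n)$, for $n\le i$, such that, with $\Lambda_i=\prod_{j<i}|U_j|$,
\begin{equation}\label{eq:level}
\theta_i(0)=1,\qquad\theta_i(n+1)\ge(1+\Lambda_i)\,\theta_i(n)\ \ (n<i),\qquad g(U_i)>\theta_i(i).
\end{equation}
A \emph{node} is a sequence $s\in\prod_{j<i}U_j$ for some $i=|s|$.
\end{definition}

There are exactly $\Lambda_i$ nodes of length $i$, and $1=\Lambda_0\le\Lambda_1\le\cdots$. In particular $2\theta_i(n)\le\theta_i(n+1)$, and $\theta_i(n)$ is positive and increasing in $n$.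

\begin{definition}\label{def:E}
For a node $s$ and $n\le|s|$ let $\mathbb{E}_{s,n}$ be the set of pairs $(s,\phi)$ with $\phi\in\prod_{j\in\omega}\mathcal{P}(U_j)$ and $g(\phi(j))\le\theta_j(n)$ for all $j\ge|s|$; such a pair has \emph{stem} $s$ and \emph{grade} $n$. Let $\mathbb{E}=\bigcup_{s,n}\mathbb{E}_{s,n}$, and put $(s',\phi')\le(s,\phi)$ if
\[
s\subseteq s',\qquad\phi(j)\subseteq\phi'(j)\ \text{ for }j\ge|s'|,\qquad s'(j)\notin\phi(j)\ \text{ for }|s|\le j<|s'|.
\]
\end{definition}

The values $\phi(j)$ with $j<|s|$ play no role. The relation is reflexive, and the empty stem with $\phi(j)=\emptyset$ for all $j$ is a largest element. For transitivity let $(s'',\phi'')\le(s',\phi')\le(s,\phi)$. Then $s\subseteq s''$, and $\phi(j)\subseteq\phi'(j)\subseteq\phi''(j)$ for $j\ge|s''|$; for $|s|\le j<|s'|$ we have $s''(j)=s'(j)\notin\phi(j)$, and for $|s'|\le j<|s''|$ we have $s''(j)\notin\phi'(j)\supseteq\phi(j)$.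

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] If $(s,\phi)\in\mathbb{E}_{s,n}$, then $U_{|s|}\not\subseteq\phi(|s|)$, and $(s,\phi)\ge(s^\frown u,\phi)\in\mathbb{E}_{s^\frown u,n}$ for each $u\in U_{|s|}\setminus\phi(|s|)$. So stems can be made arbitrarily long without changing $\phi$ or the grade.
\item[(b)] If $(s,\phi)\in\mathbb{E}_{s,n}$, $(s,\psi)\in\mathbb{E}_{s,n'}$ and $r=\max(n,n')<|s|$, then $(s,\phi\cup\psi)\in\mathbb{E}_{s,r+1}$ extends both, where $(\phi\cup\psi)(j)=\phi(j)\cup\psi(j)$.
\item[(c)] $\mathbb{E}$ is $\sigma$-linked.
\end{enumerate}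
\end{lemma}

\begin{proof}
(a) For $i=|s|$ we have $g(\phi(i))\le\theta_i(n)\le\theta_i(i)<g(U_i)$; the rest is the definition of the order. (b) For $j\ge|s|>r$ we have $g(\phi(j)\cup\psi(j))\le2\theta_j(r)\le\theta_j(r+1)$. (c) By (b) the countably many sets $\mathbb{E}_{s,n}$ with $n<|s|$ are linked, hence so are their upward closures, and by (a) these closures cover $\mathbb{E}$.
\end{proof}

Let $y$ be the union of the stems in the generic filter. By Lemma~\ref{lem:basic}(a) and genericity $y\in\prod_jU_j$, and a condition $(s,\phi)$ forces $s\subseteq\dot y$ and $\dot y(j)\notin\phi(j)$ for $j\ge|s|$: any extension whose stem $s'$ has length greater than $j$ satisfies $s'(j)\notin\phi(j)$.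

\begin{lemma}\label{lem:destroy}
$\mathbb{E}$ destroys $\mathcal{I}_g$, as witnessed by $X=\{y(j):j\in\omega\}$.
\end{lemma}

\begin{proof}
The set $X$ is infinite because the levels are disjoint. Let $A\in\mathcal{I}_g\cap V$ and $\psi(j)=A\cap U_j$. As $\sum_jg(\psi(j))<\infty$, there is $j_0$ with $g(\psi(j))\le1=\theta_j(0)$ for $j\ge j_0$. Any condition can be extended by Lemma~\ref{lem:basic}(a) to some $(s,\phi)\in\mathbb{E}_{s,n}$ with $|s|\ge j_0$ and $|s|>n$. Then $(s,\psi)\in\mathbb{E}_{s,0}$, so $(s,\phi\cup\psi)$ is a condition below $(s,\phi)$ by (b), and it forces $\dot y(j)\notin A$ for $j\ge|s|$.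
\end{proof}

So far only the factor $2$ between consecutive grades was used. The factor $1+\Lambda_i$ enters in Lemma~\ref{lem:exist}.

\section{Capturing sequences of light sets}\label{sec:capture}

We want $\mathbb{E}$ to leave a covering family of $\mathcal{I}_f$ intact. The simplest names show what such a family must look like.

\begin{example}\label{ex:one}
Take the setting of Proposition~\ref{prop:toy}, and assume that the $U_i$ are the levels of a level structure. A finite-to-one map $\pi\colon Y\to Z$ in $V$ gives the new infinite set $\{\pi(y(i)):i\in\omega\}$. Let $C_i$ and $W_i$ be as in the proof of the proposition, and let $A\in V$ contain $W_i$ for infinitely many $i$. Then no condition $(s,\phi)$ of grade $0$ forces $\pi(\dot y(i))\notin A$ for all $i\ge i_0$. Indeed, choose $i\ge\max(i_0,|s|)$ with $W_i\subseteq A$ and extend the stem to a node $t$ of length $i$. Since $g(C_i)>1\ge g(\phi(i))$, there is $u\in C_i\setminus\phi(i)$, and $(t^\frown u,\phi)$ forces $\pi(\dot y(i))=\pi(u)\in W_i\subseteq A$. For grade $n$ the same argument works with color classes of weight greater than $\theta_i(n)$, which exist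 when $g(U_i)>(c_0+\dots+c_i+1)\theta_i(n)$.
\end{example}

So a name for a sequence of \emph{points} is controlled by countably many ground model sequences of \emph{finite sets} $W_i$, one for each grade, and $A$ has to contain infinitely many $W_i$ entirely. In an iteration these sequences are themselves given by names for the earlier stages, so names for sequences of finite sets must be controlled too, and the class of sequences has to be closed under the passage from a name to its controlling sequences. In the example $|W_i\cap Q_m|\le\Lambda_m$ for all $m$, since $|U_i|\le\Lambda_{i+1}\le\Lambda_m$ for $m>i$. Such blockwise bounds get multiplied at each passage, which explains the following definition.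

\begin{definition}\label{def:block}
Let $\mathcal{I}_f$ be a tall summable ideal on $Z$. A \emph{block structure} for $f$ consists of a partition $Z=\bigsqcup_{m\in\omega}Q_m$ into finite, possibly empty, sets; reals $\rho_m\ge0$ with $f(z)\le\rho_m$ for $z\in Q_m$; and a countable set $B$ of functions $\beta\colon\omega\to[1,\infty)$ that contains the constant function $1$, is closed under pointwise products, and satisfies $\sum_m\beta(m)\rho_m<\infty$ for all $\beta\in B$. Put $Q_{<k}=\bigcup_{m<k}Q_m$ and
\begin{align*}
\mathcal{S}_k(\beta)&=\{W\subseteq Z\setminus Q_{<k}:W\text{ finite, }|W\cap Q_m|\le\beta(m)\text{ for all }m\},\\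
\mathbb{W}&=\bigcup_{\beta\in B}\prod_{k\in\omega}\mathcal{S}_k(\beta).
\end{align*}
If $w=(W_k)_k\in\prod_k\mathcal{S}_k(\beta)$ with $\beta\in B$, then $\beta$ is a \emph{witness} for $w$. A set $A\subseteq Z$ \emph{captures} $w$ if $W_k\subseteq A$ for infinitely many $k$, and it captures $\mathcal{H}\subseteq\mathbb{W}$ if it captures every member of $\mathcal{H}$.
\end{definition}

If $\beta$ is a witness for $(W_k)_k$, then
\begin{equation}\label{eq:light}
f(W_k)\le\sum_{m\ge k}\beta(m)\rho_m\longrightarrow0\qquad(k\to\infty).
\end{equation}
In a forcing extension we keep the same $Q_m$, $\rho_m$ and the same set $B$, and recompute $\mathbb{W}$. A sequence $w\in V$ then belongs to $\mathbb{W}$ in $V$ if and only if it does so in the extension, and ``$A$ captures $w$'' and ``$A\in\mathcal{I}_f$'' are likewise absolute. A member of $\mathbb{W}$ is coded by the subset $\{(k,z):z\in W_k\}$ of the countable set $\omega\times Z$. The sequence $(\emptyset)_k$ lies in $\mathbb{W}$ and is captured by every set.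

\begin{definition}\label{def:good}
Fix a block structure for $f$ and a regular uncountable $\kappa$. A family $\mathcal{A}\subseteq\mathcal{I}_f$ is \emph{$\kappa$-capturing} if every $\mathcal{H}\subseteq\mathbb{W}$ with $|\mathcal{H}|<\kappa$ is captured by some member of $\mathcal{A}$. A forcing $P$ is \emph{$\kappa$-good} if for every $P$-name $\dot w$ with $\Vdash_P\dot w\in\mathbb{W}$ there is in $V$ a \emph{test family} $\mathcal{H}\subseteq\mathbb{W}$: $|\mathcal{H}|<\kappa$, and every $A\subseteq Z$ in $V$ that captures $\mathcal{H}$ satisfies $\Vdash_P$ ``$A$ captures $\dot w$''.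
\end{definition}

We use two textbook facts about names.
\begin{enumerate}
\item[(F1)] If $\Vdash_P\exists x\,\Phi(x)$, then $\Vdash_P\Phi(\dot x)$ for some name $\dot x$.
\item[(F2)] A ccc forcing $P$ preserves cardinals and cofinalities. If $D\subseteq P$ is dense and $S\in V$, every subset of $S$ in $V[G]$ has a \emph{nice name}, given by a countable antichain $D_x\subseteq D$ for each $x\in S$, with value $\{x:D_x\cap G\ne\emptyset\}$. There are at most $(|D|+\aleph_0)^{\aleph_0\cdot|S|}$ such names.
\end{enumerate}

\begin{lemma}\label{lem:cover}
If $\mathcal{A}$ is $\kappa$-capturing in $V$ and $P$ is $\kappa$-good, then $\mathcal{A}$ is a covering family for $\mathcal{I}_f$ in $V[G]$.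
\end{lemma}

\begin{proof}
Let $X\subseteq Z$ be infinite in $V[G]$. The sets $Q_{<k}$ are finite, so there are distinct points $x_k\in X\setminus Q_{<k}$, and $w=(\{x_k\})_k$ lies in $\mathbb{W}$ with witness $1$. Let $\tau$ be a name for $w$. By (F1) there is a name $\dot w$ forced to equal $\tau$ if $\tau\in\mathbb{W}$ and $(\emptyset)_k$ otherwise; it names $w$ and is forced to be in $\mathbb{W}$. Let $\mathcal{H}$ be a test family for $\dot w$ and let $A\in\mathcal{A}$ capture $\mathcal{H}$. Then $A$ captures $w$, so it contains infinitely many of the $x_k$.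
\end{proof}

Capturing families exist. First, $\mathcal{I}_f$ itself is $\aleph_1$-capturing: list a nonempty countable $\mathcal{H}$ as $w^0,w^1,\dots$ with each member repeated infinitely often, choose by \eqref{eq:light} indices $k_j\ge j$ with $f(W^j_{k_j})<2^{-j}$, and take $A=\bigcup_jW^j_{k_j}$. A Cohen real performs this diagonalization against a whole model at once. Cohen forcing is $\omega^{<\omega}$ ordered by extension; adding $\kappa$ Cohen reals $c_\alpha\in\omega^\omega$ means forcing with the finite support product of $\kappa$ copies of it. This product is ccc and of size $\kappa$, and for $a\subseteq\kappa$ in $V$ and $\alpha\notin a$ the real $c_\alpha$ is Cohen generic over $V[c_\gamma:\gamma\in a]$.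

\begin{lemma}\label{lem:cohen}
Let $V_1=V[c_\alpha:\alpha<\kappa]$ be obtained by adding $\kappa$ Cohen reals. For every block structure in $V$ there is in $V_1$ a $\kappa$-capturing family of size at most $\kappa$.
\end{lemma}

\begin{proof}
For $j\in\omega$ the set of finite $F\subseteq Z$ with $f(F)<2^{-j}$ is countable, and it is infinite because by tallness it contains all but finitely many singletons. Fix in $V$ a bijection $e_j$ of $\omega$ with this set and put $A_\alpha=\bigcup_je_j(c_\alpha(j))$. Then $f(A_\alpha)\le\sum_j2^{-j}<\infty$.

Suppose $c_\alpha$ is Cohen generic over a model $N\supseteq V$ and $w=(W_k)_k\in\mathbb{W}\cap N$. Given $\sigma\in\omega^r$ and $k_0$, by \eqref{eq:light} there is $k\ge k_0$ with $f(W_k)<2^{-r}$, so $W_k=e_r(v)$ for some $v$, and $\sigma^\frown v\subseteq c_\alpha$ implies $W_k\subseteq A_\alpha$. The set of such conditions $\sigma^\frown v$ is dense and lies in $N$ for each $k_0$, so $A_\alpha$ captures $w$.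

Now let $\mathcal{H}\subseteq\mathbb{W}$ in $V_1$ have size less than $\kappa$. By (F2) each $w\in\mathcal{H}$ has a name involving countably many conditions, so $w\in V[c_\gamma:\gamma\in a_w]$ for a countable $a_w\subseteq\kappa$ in $V$. Since $\kappa$ is an uncountable cardinal in $V_1$, there is $\alpha\in\kappa\setminus\bigcup_{w\in\mathcal{H}}a_w$, and $A_\alpha$ captures $\mathcal{H}$.
\end{proof}

\section{Fat trees and the goodness of $\mathbb{E}$}\label{sec:trees}

Fix a level structure for $g$ and a block structure for $f$. The next definition abstracts the two hypotheses of Proposition~\ref{prop:toy}. Names are now for finite sets, so the color of a point is a subset of the low blocks, not a single point. The border between low and high is allowed to depend on the grade $n$.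

\begin{definition}\label{def:star}
The two structures are \emph{compatible} if for each $n\in\omega$ there are $i_n\ge n+1$, a nondecreasing unbounded sequence $(m^n_i)_{i\ge i_n}$ of natural numbers, and $\beta_n\in B$ such that for all $i\ge i_n$:
\begin{enumerate}
\item[$(\star)$] for every $C\subseteq U_i$ with $g(C)>\theta_i(n+1)$ and every coloring of $C$ with $2^{|Q_{<m^n_i}|}$ colors there is a monochromatic $C'\subseteq C$ with $g(C')>\theta_i(n)$ and $\Lambda_i|C'|\le\beta_n(m)$ for all $m\in[m^n_i,m^n_{i+1})$.
\end{enumerate}
\end{definition}

Since $g(U_i)>\theta_i(i)\ge\theta_i(n+1)$, we may apply $(\star)$ to $C=U_i$ with any coloring. The resulting $C'$ is nonempty, having positive weight, so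
\begin{equation}\label{eq:Lambda}
\Lambda_i\le\beta_n(m)\qquad\text{for }i\ge i_n\text{ and }m\in[m^n_i,m^n_{i+1}).
\end{equation}
Once $i_n$, $m^n_i$ and $\beta_n$ are fixed, $(\star)$ quantifies only over finite objects. Hence level structures, block structures and their compatibility persist in every forcing extension.

\begin{proposition}\label{prop:good}
If the two structures are compatible, then $\mathbb{E}$ is $\aleph_1$-good, hence $\kappa$-good for every regular uncountable $\kappa$.
\end{proposition}

There are uncountably many conditions but only countably many pairs $(s,n)$. A countable test family must therefore contain, for each $k$, one light set $W_k$ that works against all conditions in $\mathbb{E}_{s,n}$ at once. In Example~\ref{ex:one} this was achieved by a set $C_i$ too heavy to be forbidden at grade $0$. A general name depends on many coordinates, and a finite tree takes the place of $C_i$.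

\begin{definition}\label{def:fat}
Let $s$ be a node and $r\le|s|$. An \emph{$r$-fat tree at $s$} is a finite set $T$ of nodes extending $s$ that contains $s$, is closed under initial segments of length at least $|s|$, and such that for each $t\in T$ the set $\operatorname{succ}_T(t)=\{u\in U_{|t|}:t^\frown u\in T\}$ is either empty, in which case $t$ is a \emph{leaf}, or has weight greater than $\theta_{|t|}(r)$.
\end{definition}

\begin{lemma}[Walking]\label{lem:walk}
If $T$ is an $n$-fat tree at $s$ and $(s,\phi)\in\mathbb{E}_{s,n}$, then $(s,\phi)\ge(t,\phi)\in\mathbb{E}_{t,n}$ for some leaf $t$ of $T$.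
\end{lemma}

\begin{proof}
At a node $t'\in T$ that is not a leaf, $g(\operatorname{succ}_T(t'))>\theta_{|t'|}(n)\ge g(\phi(|t'|))$, so some $u\in\operatorname{succ}_T(t')$ is outside $\phi(|t'|)$. Start at $s$ and apply Lemma~\ref{lem:basic}(a) with such $u$ until a leaf is reached, which happens because $T$ is finite.
\end{proof}

Fix a name $\dot w=(\dot W_k)_k$ with $\Vdash_{\mathbb{E}}\dot w\in\mathbb{W}$. For $\beta\in B$ and $k\in\omega$, a node $t$ is \emph{$(\beta,k)$-deciding} if there are $n'<|t|$, a condition $(t,\psi_t)\in\mathbb{E}_{t,n'}$ and a set $F_t\in\mathcal{S}_k(\beta)$ with $(t,\psi_t)\Vdash\dot W_k=F_t$. The requirement $n'<|t|$ makes $(t,\psi_t)$ compatible with every condition of stem $t$ and grade less than $|t|$, by Lemma~\ref{lem:basic}(b).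

\begin{lemma}[Existence]\label{lem:exist}
Let $(s,\phi)\in\mathbb{E}_{s,n}$ with $|s|\ge n+2$ force $\dot W_k\in\mathcal{S}_k(\beta)$. Then there is an $(n+1)$-fat tree at $s$ all of whose leaves are $(\beta,k)$-deciding.
\end{lemma}

\begin{proof}
Let $\mathcal{R}$ be the set of nodes $t$ with $|t|\ge n+1$ at which there is such a tree. A deciding node of length at least $n+1$ is in $\mathcal{R}$, by the one-point tree. For a node $t$ let $R_t=\{u\in U_{|t|}:t^\frown u\in\mathcal{R}\}$. If $|t|\ge n+1$ and $g(R_t)>\theta_{|t|}(n+1)$, then $t\in\mathcal{R}$: the node $t$ together with one tree at each $t^\frown u$, $u\in R_t$, is a finite tree because $U_{|t|}$ is finite.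

Suppose $s\notin\mathcal{R}$. We strengthen $\phi$ so as to forbid ever entering $\mathcal{R}$. For $j\ge|s|$ let $\phi^*(j)$ be the union of $\phi(j)$ and all sets $R_t$ with $|t|=j$ and $t\notin\mathcal{R}$, and let $\phi^*(j)=\phi(j)$ for $j<|s|$. There are at most $\Lambda_j$ such $t$, and each such $R_t$ has weight at most $\theta_j(n+1)$. As $n+2\le|s|\le j$, \eqref{eq:level} gives
\[
g(\phi^*(j))\le\theta_j(n)+\Lambda_j\theta_j(n+1)\le(1+\Lambda_j)\theta_j(n+1)\le\theta_j(n+2).
\]
So $(s,\phi^*)\in\mathbb{E}_{s,n+2}$, and $(s,\phi^*)\le(s,\phi)$. Take $(t,\psi)\le(s,\phi^*)$ and a finite $F\subseteq Z$ with $(t,\psi)\Vdash\dot W_k=F$. By Lemma~\ref{lem:basic}(a) we may assume $(t,\psi)\in\mathbb{E}_{t,n'}$ with $n'<|t|$. Since $(t,\psi)\le(s,\phi)$, we have $F\in\mathcal{S}_k(\beta)$, so $t$ is deciding and $t\in\mathcal{R}$. On the other hand $t{\upharpoonright}j\notin\mathcal{R}$ for $|s|\le j\le|t|$, by induction on $j$: if $t{\upharpoonright}j\notin\mathcal{R}$ and $j<|t|$, then $t(j)\notin\phi^*(j)\supseteq R_{t\upharpoonright j}$, which means $t{\upharpoonright}(j+1)\notin\mathcal{R}$. For $j=|t|$ this is a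 contradiction.
\end{proof}

A side condition depends on the level only, not on the node, so $\phi^*(j)$ must serve all nodes of length $j$ at once; this is where the factor $1+\Lambda_j$ is spent.

By Lemmas~\ref{lem:walk} and~\ref{lem:exist}, no condition in $\mathbb{E}_{s,n}$ can keep $\dot W_k$ from being one of the sets $F_t$ at the leaves. The union of all these sets may be heavy, however: the bound $|\bigcup_tF_t\cap Q_m|\le(\text{number of leaves})\cdot\beta(m)$ is useless, since we have no control over the height of the tree. We have one grade to spare, and $(\star)$ trades it for homogeneity. After thinning, the branching at levels $i'$ with $m<m^n_{i'}$ is invisible in the block $Q_m$, so that $Q_m$ sees only an initial part of the tree whose size is bounded in terms of $m$.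

\begin{lemma}[Thinning]\label{lem:thin}
Assume compatibility. Let $n,k\in\omega$, $\beta\in B$, $|s|\ge i_n$. Let $T$ be an $(n+1)$-fat tree at $s$, and let $F_t\in\mathcal{S}_k(\beta)$ for each leaf $t$ of $T$. Then there is an $n$-fat tree $T'\subseteq T$ at $s$ whose leaves are leaves of $T$ and such that $W=\bigcup\{F_t:t\text{ a leaf of }T'\}$ belongs to $\mathcal{S}_k(\beta_n\beta)$.
\end{lemma}

\begin{proof}
Write $m_i=m^n_i$. By recursion from the leaves toward the root we define finite sets $W_t\subseteq Z$ for $t\in T$, and sets $C'_t\subseteq\operatorname{succ}_T(t)$ for the non-leaves. For a leaf let $W_t=F_t$. For a non-leaf $t$ of length $i\ge i_n$, color $u\in\operatorname{succ}_T(t)$ by the subset $W_{t^\frown u}\cap Q_{<m_i}$ of $Q_{<m_i}$, let $C'_t$ be a monochromatic set as in $(\star)$, and let $W_t=\bigcup_{u\in C'_t}W_{t^\frown u}$. All members of this union have the same trace on $Q_{<m_i}$, so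
\begin{equation}\label{eq:homog}
W_t\cap Q_m=W_{t^\frown u}\cap Q_m\qquad\text{for }u\in C'_t\text{ and }m<m_{|t|}.
\end{equation}
Let $T'$ be the least set containing $s$ and containing $t^\frown u$ whenever $t\in T'$ is a non-leaf of $T$ and $u\in C'_t$. As $g(C'_t)>\theta_{|t|}(n)>0$, the tree $T'$ is $n$-fat and its leaves are leaves of $T$. By induction from the leaves, for $t\in T'$ the set $W_t$ is the union of the $F_{t'}$ over the leaves $t'$ of $T'$ extending $t$. So $W=W_s$, and $W$ is finite and disjoint from $Q_{<k}$. It remains to bound $|W\cap Q_m|$.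

\emph{Low blocks.} If $t\in T'$ and $m<m_{|t|}$, then $|W_t\cap Q_m|\le\beta(m)$. To see this, follow a branch of $T'$ from $t$ to a leaf $t'$. Since $(m_i)$ is nondecreasing, \eqref{eq:homog} applies at every step, and $W_t\cap Q_m=F_{t'}\cap Q_m$. For $t=s$ and $m<m_{|s|}$ this gives $|W\cap Q_m|\le\beta(m)\le\beta_n(m)\beta(m)$.

\emph{High blocks.} Let $m\ge m_{|s|}$. Since $(m_i)$ is nondecreasing and unbounded, there is $i\ge|s|$ with $m_i\le m<m_{i+1}$. Let $D_0$ be the set of leaves of $T'$ of length at most $i$, let $D_1$ be the set of non-leaves of $T'$ of length $i$, and let $D$ consist of $D_0$ and the nodes of $T'$ of length $i+1$. Every leaf of $T'$ extends a member of $D$, so $W=\bigcup_{t\in D}W_t$. For $t\in D$ we have $|W_t\cap Q_m|\le\beta(m)$: if $t\in D_0$ because $W_t=F_t$, and if $|t|=i+1$ by the previous paragraph, as $m<m_{i+1}$. No member of $D_0\cup D_1$ is a proper initial segment of another, so extending each to a node of length $i$ gives an injection, and $|D_0|+|D_1|\le\Lambda_i$. Therefore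
\[
|D|=|D_0|+\sum_{t\in D_1}|C'_t|\le\Lambda_i\cdot\max\bigl(\{1\}\cup\{|C'_t|:t\in D_1\}\bigr)\le\beta_n(m)
\]
by \eqref{eq:Lambda} and $(\star)$, and $|W\cap Q_m|\le\beta_n(m)\beta(m)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:good}]
Let $\Vdash_{\mathbb{E}}\dot w=(\dot W_k)_k\in\mathbb{W}$. Call a triple $(s,n,\beta)$, with $s$ a node, $n\in\omega$ and $\beta\in B$, \emph{relevant} if $|s|\ge i_n+1$ and for every $k$ there is an $(n+1)$-fat tree at $s$ whose leaves are $(\beta,k)$-deciding. For a relevant triple and each $k$, fix such a tree with $\psi_t,F_t$ at its leaves, and let $T'_k$ and $W_k\in\mathcal{S}_k(\beta_n\beta)$ be given by Lemma~\ref{lem:thin}. Then $w^{s,n,\beta}=(W_k)_k$ lies in $\mathbb{W}$, because $B$ is closed under products, and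
\begin{equation}\label{eq:ext}
\text{every }(s,\phi)\in\mathbb{E}_{s,n}\text{ has an extension forcing }\dot W_k\subseteq W_k.
\end{equation}
Indeed, Lemma~\ref{lem:walk} gives a leaf $t$ of $T'_k$ with $(s,\phi)\ge(t,\phi)\in\mathbb{E}_{t,n}$. Both $n$ and the grade of $(t,\psi_t)$ are less than $|t|$, so $(t,\phi\cup\psi_t)$ extends $(t,\phi)$ and $(t,\psi_t)$, and it forces $\dot W_k=F_t\subseteq W_k$.

Let $\mathcal{H}$ be the countable set of all $w^{s,n,\beta}$. Suppose $A\in V$ captures $\mathcal{H}$ but some condition forces that $A$ does not capture $\dot w$. Extend it to $p=(s,\phi)\in\mathbb{E}_{s,n}$ that forces, for some $\beta\in B$ and $k_0\in\omega$, that $\beta$ is a witness for $\dot w$ and $\dot W_k\not\subseteq A$ for all $k\ge k_0$. By Lemma~\ref{lem:basic}(a) we lengthen the stem, keeping $n$, until $|s|\ge i_n+1\ge n+2$. By Lemma~\ref{lem:exist} the triple $(s,n,\beta)$ is relevant. As $A$ captures $w^{s,n,\beta}=(W_k)_k$, there is $k\ge k_0$ with $W_k\subseteq A$, and by \eqref{eq:ext} an extension of $p$ forces $\dot W_k\subseteq A$, a contradiction.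
\end{proof}

\begin{remark}\label{rem:need}
Since $\mathcal{I}_f\cap V$ is $\aleph_1$-capturing, Proposition~\ref{prop:good} and Lemma~\ref{lem:cover} show that under compatibility $\mathbb{E}$ destroys $\mathcal{I}_g$ but not $\mathcal{I}_f$. So compatibility fails whenever there is a reduction $\pi$ from $g$ to $f$, in particular for $f=g$: if $X$ is as in Lemma~\ref{lem:destroy}, then $\pi[X]$ is infinite and meets every $A\in\mathcal{I}_f\cap V$ finitely, because $X\cap\pi^{-1}[A]$ is finite, so $\mathbb{E}$ destroys $\mathcal{I}_f$ as well.
\end{remark}

\section{Goodness along finite support iterations}\label{sec:iter}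

Let $(P_\alpha,\dot Q_\alpha:\alpha<\delta)$ be a finite support iteration with limit $P_\delta$, each $\dot Q_\alpha$ forced to be ccc. We recall the standard facts.
\begin{enumerate}
\item[(F3)] Every $P_\alpha$, $\alpha\le\delta$, is ccc; $P_{\alpha+1}$ is equivalent to $P_\alpha*\dot Q_\alpha$; $P_\gamma=\bigcup_{\alpha<\gamma}P_\alpha$ for limit $\gamma$; and if $G_\delta$ is $P_\delta$-generic, then $G_\alpha=G_\delta\cap P_\alpha$ is $P_\alpha$-generic.
\item[(F4)] If $\delta$ is a limit and $S\in V$ satisfies $\aleph_0\cdot|S|<\operatorname{cf}\delta$, then each nice $P_\delta$-name for a subset of $S$ involves fewer than $\operatorname{cf}\delta$ conditions, hence is a $P_\alpha$-name for some $\alpha<\delta$.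
\item[(F5)] If $G_\alpha$ is $P_\alpha$-generic over $V$, let $P_\delta/G_\alpha=\{q\in P_\delta:q{\upharpoonright}\alpha\in G_\alpha\}$. The filters that are $P_\delta/G_\alpha$-generic over $V[G_\alpha]$ are exactly the filters $G_\delta\supseteq G_\alpha$ that are $P_\delta$-generic over $V$.
\end{enumerate}

Fix a block structure and a regular uncountable $\kappa$. One device is used twice. Let $\Vdash_P\dot w=(\dot W_k)_k\in\mathbb{W}$ and $p\in P$. An \emph{interpretation of $\dot w$ below $p$} is a sequence $(W_k)_k$ for which there are $p\ge p_0\ge p_1\ge\cdots$ such that $p_0$ forces some fixed $\beta\in B$ to be a witness for $\dot w$ and $p_{k+1}\Vdash\dot W_k=W_k$. Interpretations exist by recursion, and they belong to $\mathbb{W}$ with witness $\beta$, since $p_{k+1}$ forces $W_k=\dot W_k\in\mathcal{S}_k(\beta)$. If $A$ captures an interpretation below $p$, then for no $k_0$ does $p$ force $\dot W_k\not\subseteq A$ for all $k\ge k_0$: for $k\ge k_0$ with $W_k\subseteq A$, the condition $p_{k+1}\le p$ forces $\dot W_k\subseteq A$.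

\begin{lemma}\label{lem:small}
Every forcing $P$ with $|P|<\kappa$ is $\kappa$-good.
\end{lemma}

\begin{proof}
Let $\mathcal{H}$ contain one interpretation of $\dot w$ below each $p\in P$. If $A$ captures $\mathcal{H}$, then no $p$ forces $\dot W_k\not\subseteq A$ for all $k\ge k_0$, for any $k_0$, so $A$ is forced to capture $\dot w$.
\end{proof}

\begin{lemma}\label{lem:iter}
If each $\dot Q_\alpha$ is forced to be ccc and $\kappa$-good, then $P_\delta$ is $\kappa$-good.
\end{lemma}

\begin{proof}
Induction on $\delta$. The trivial forcing $P_0$ is $\kappa$-good by Lemma~\ref{lem:small}. Let $\Vdash_{P_\delta}\dot w\in\mathbb{W}$.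

\emph{Successor $\delta=\alpha+1$.} In $V[G_\alpha]$, $\dot w$ becomes a $Q_\alpha$-name for a member of $\mathbb{W}$ and has a test family, which we may take nonempty by adding $(\emptyset)_k$. Let $\dot{\mathcal{H}}$ be a $P_\alpha$-name for it, by (F1). By ccc only countably many ordinals below $\kappa$ are possible values of $|\dot{\mathcal{H}}|$, so they are bounded by some $\nu<\kappa$, as $\kappa$ is regular and uncountable. By (F1) there are $P_\alpha$-names $\dot w_\zeta$, $\zeta<\nu$, forced to enumerate $\dot{\mathcal{H}}$ with repetitions. Let $\mathcal{H}_\zeta\in V$ be a test family for $\dot w_\zeta$ and $\mathcal{H}^*=\bigcup_{\zeta<\nu}\mathcal{H}_\zeta$, of size less than $\kappa$ by regularity. If $A\in V$ captures $\mathcal{H}^*$, then in $V[G_\alpha]$ it captures every $w_\zeta$, that is, the whole test family, so $Q_\alpha$ forces that $A$ captures $\dot w$.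

\emph{Limit $\delta$ with $\operatorname{cf}\delta>\omega$.} By (F2) and (F4) we may assume that $\dot w$ is a $P_\alpha$-name with $\alpha<\delta$. By absoluteness $\Vdash_{P_\alpha}\dot w\in\mathbb{W}$, and a test family for $P_\alpha$ and $\dot w$ is one for $P_\delta$ and $\dot w$.

\emph{Limit $\delta=\sup_n\delta_n$ with $\delta_0<\delta_1<\cdots<\delta$.} In $V[G_{\delta_n}]$ view $\dot w$ as a $P_\delta/G_{\delta_n}$-name and take an interpretation $w^n$ below the largest condition. Let $\dot w^n$ be a $P_{\delta_n}$-name for it, let $\mathcal{H}_n\in V$ be a test family for $\dot w^n$, and let $\mathcal{H}=\bigcup_n\mathcal{H}_n$, of size less than $\kappa$. Suppose $A\in V$ captures $\mathcal{H}$ and $p\in P_\delta$ forces $\dot W_k\not\subseteq A$ for all $k\ge k_0$. Supports are finite, so $p\in P_{\delta_n}$ for some $n$. Let $G_{\delta_n}\ni p$ be generic. By (F5) every filter generic for the quotient is a $P_\delta$-generic filter containing $p$, so the largest condition of the quotient forces $\dot W_k\not\subseteq A$ for all $k\ge k_0$. But $A$ captures $w^n$, which contradicts the property of interpretations.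
\end{proof}

\section{The model}\label{sec:model}

\begin{theorem}\label{thm:model}
Let $\mathcal{G}$ be a possibly empty set of at most $\lambda$ level structures and $\mathcal{F}$ a set of block structures such that every member of $\mathcal{G}$ is compatible with every member of $\mathcal{F}$. Then there is a ccc extension in which $\mathfrak{c}=\lambda$, $\operatorname{cov}^*(\mathcal{I}_g)=\lambda$ for every weight $g$ from $\mathcal{G}$, and $\operatorname{cov}^*(\mathcal{I}_f)=\kappa$ for every weight $f$ from $\mathcal{F}$.
\end{theorem}

Recall that $\mathrm{MA}_{<\kappa}$ states that for every ccc partial order and every family of fewer than $\kappa$ dense subsets there is a filter meeting them all. It will keep $\operatorname{cov}^*(\mathcal{I}_f)$ from dropping below $\kappa$, and it can be forced with orders of size less than $\kappa$, which are $\kappa$-good.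

\begin{proof}
\emph{The construction.} Let $V_1$ be obtained by adding $\kappa$ Cohen reals. In $V_1$ still $\lambda^{<\kappa}=\lambda$: for infinite $\mu<\kappa$, a name for a function $\mu\to\lambda$ is determined by a countable maximal antichain and a labeling of it by ordinals below $\lambda$ for each argument, and there are at most $(\lambda^{\aleph_0})^\mu=\lambda$ such choices.

Over $V_1$ we define a finite support iteration $(P_\alpha,\dot Q_\alpha:\alpha<\lambda)$ of ccc forcings such that each $P_\alpha$, $\alpha\le\lambda$, has a dense subset $D_\alpha$ of size at most $\lambda$. By (F2) and $\lambda^{<\kappa}=\lambda$, such a $P_\alpha$ forces $\mathfrak{c}\le\lambda$ and has at most $\lambda$ nice names for subsets of $\mu\times\mu$ with $\mu<\kappa$. As soon as $P_\alpha$ is defined, fix a list $(\tau_{\alpha,\xi})_{\xi<\lambda}$, with repetitions, of the following \emph{tasks}: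
\begin{enumerate}
\item[(i)] a member of $\mathcal{G}$;
\item[(ii)] Cohen forcing;
\item[(iii)] an ordinal $0<\mu<\kappa$ with a nice $P_\alpha$-name $\dot R$ for a subset of $\mu\times\mu$.
\end{enumerate}
Fix a surjection $b\colon\lambda\to\lambda\times\lambda$ such that $b(\gamma)=(\alpha,\xi)$ implies $\alpha\le\gamma$; for example, take a map attaining every value $\lambda$ times and reset the offending values to $(0,0)$. At stage $\gamma$ perform the task $\tau_{b(\gamma)}$: in $V_1[G_\gamma]$ let $Q_\gamma$ be (i) the forcing $\mathbb{E}$ of that level structure as computed in $V_1[G_\gamma]$; (ii) $\omega^{<\omega}$; (iii) $(\mu,R)$ if this is a ccc partial order with largest element $0$, and the trivial forcing otherwise. All iterands are ccc, by Lemma~\ref{lem:basic}(c) in case (i), and have size at most $\max(\mathfrak{c},\kappa)\le\lambda$. So, given a name $\dot q$ for a map from $\lambda$ onto $\dot Q_\gamma$, the pairs $(p,\dot q(\xi))$ with $p\in D_\gamma$, $\xi<\lambda$ form a dense set $D_{\gamma+1}$ of size at most $\lambda$; at limits take unions. Tasks (i) and (ii) occur in every list, so each is performed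 at cofinally many stages. Let $V_2=V_1[G_\lambda]$, a ccc extension of $V$.

\emph{$\mathfrak{c}=\lambda$.} We have seen $\mathfrak{c}\le\lambda$. Cohen forcing is used at cofinally many, hence $\lambda$ many, stages, and each time it adds a real not in the previous model.

\emph{$\operatorname{cov}^*(\mathcal{I}_g)=\lambda$.} Let $\mathcal{A}\subseteq\mathcal{I}_g$ in $V_2$ have size less than $\lambda$. By (F4) each member lies in some $V_1[G_\alpha]$, $\alpha<\lambda$, and by regularity of $\lambda$ one $\alpha$ serves for all. At a stage $\gamma\ge\alpha$ where the forcing $\mathbb{E}$ for $g$ is used, Lemma~\ref{lem:destroy} adds an infinite set meeting every member of $\mathcal{A}$ finitely. So $\lambda\le\operatorname{cov}^*(\mathcal{I}_g)\le\mathfrak{c}=\lambda$.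

\emph{$\operatorname{cov}^*(\mathcal{I}_f)\le\kappa$.} Fix a block structure in $\mathcal{F}$. Iterands of kind (i) are $\kappa$-good by Proposition~\ref{prop:good} applied in $V_1[G_\gamma]$, where compatibility still holds; those of kinds (ii) and (iii) are $\kappa$-good by Lemma~\ref{lem:small}. By Lemma~\ref{lem:iter}, $P_\lambda$ is $\kappa$-good over $V_1$. The family of Lemma~\ref{lem:cohen} is covering in $V_2$ by Lemma~\ref{lem:cover}.

\emph{$\mathrm{MA}_{<\kappa}$ holds in $V_2$.} Let $R_0$ be a ccc order, with a largest element without loss of generality, and let $\mathcal{D}$ be a family of $\nu<\kappa$ dense sets. Choose a common extension for each compatible pair, and for each $p\in R_0$ and $D\in\mathcal{D}$ an extension of $p$ in $D$. Let $R\subseteq R_0$ be the closure of the largest element under these choices, so $|R|\le\max(\nu,\aleph_0)<\kappa$. Antichains of $R$ are antichains of $R_0$, so $R$ is ccc; the sets $D\cap R$ are dense in $R$; and a filter on $R$ meeting them generates a filter on $R_0$ meeting all $D\in\mathcal{D}$. So we may assume that $R$ is an order on some $\mu<\kappa$ with largest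 element $0$. The order and the indexed family of dense sets are subsets of $\mu\times\mu$ and $\nu\times\mu$, so by (F4) both lie in $V_1[G_\alpha]$ for some $\alpha<\lambda$. A nice $P_\alpha$-name for $R$ is treated at some stage $\gamma\ge\alpha$. In $V_1[G_\gamma]$ the order $R$ is ccc, since an uncountable antichain there would remain one in $V_2$, where $\aleph_1$ is the same. Hence $Q_\gamma=R$, and the generic filter meets all the dense sets.

\emph{$\operatorname{cov}^*(\mathcal{I}_f)\ge\kappa$.} By the theorem of Martin and Solovay, $\mathrm{MA}_{<\kappa}$ implies $\operatorname{add}(\mathcal{N})\ge\kappa$, and \eqref{eq:known} applies. One can also argue directly. Given $\mathcal{A}\subseteq\mathcal{I}_f$ of size less than $\kappa$, order the pairs $(a,\mathcal{B})$ of finite sets $a\subseteq Z$, $\mathcal{B}\subseteq\mathcal{A}$ by $(a',\mathcal{B}')\le(a,\mathcal{B})$ if $a\subseteq a'$, $\mathcal{B}\subseteq\mathcal{B}'$ and $(a'\setminus a)\cap\bigcup\mathcal{B}=\emptyset$. Pairs with the same $a$ are compatible, so the order is ccc. The sets $\{(a,\mathcal{B}):A\in\mathcal{B}\}$ and $\{(a,\mathcal{B}):|a|\ge j\}$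 are dense, the latter because $Z\setminus\bigcup\mathcal{B}$ is infinite. The union of the first coordinates of a filter meeting them is infinite and meets each $A\in\mathcal{A}$ finitely.
\end{proof}

\begin{remark}\label{rem:hyp}
For $\kappa=\aleph_1$ the tasks (iii) can be dropped, since covering numbers are uncountable. The equation $\lambda^{<\kappa}=\lambda$ serves only to count names and tasks. Tallness of $\mathcal{I}_g$ is used only to make $\operatorname{cov}^*(\mathcal{I}_g)$ defined and at most $\mathfrak{c}$. If $\mathcal{G}$ and $\mathcal{F}$ are nonempty, then \eqref{eq:known} shows that in the model $\operatorname{non}(\mathcal{M})=\lambda$ while $\operatorname{add}(\mathcal{N})$, $\operatorname{cov}(\mathcal{N})$ and $\operatorname{cov}^*(\mathcal{Z})$ are at most $\kappa$.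
\end{remark}

\section{Compatible pairs}\label{sec:pairs}

The first half of $(\star)$ is always obtained by pigeonhole:
\begin{equation}\label{eq:php}
\begin{gathered}
\text{if }g(C)>K\theta\text{ and }C\text{ is colored with at most }K\text{ colors,}\\
\text{then some color class has weight greater than }\theta.
\end{gathered}
\end{equation}
So it suffices that $\theta_i(n+1)/\theta_i(n)$ is at least the number of colors. In each construction this ratio is $\Lambda_i+K$ with $K\ge1$ a bound on that number, which also gives the second requirement of \eqref{eq:level}. What matters is the order in which the parameters are chosen.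

\begin{proof}[Proof of Theorem~\ref{thm:any}(1)]
Here $\mathcal{J}=\mathcal{I}_g$ on $\omega$ is given, and we are free to make the points of each block of $f$ light compared with all earlier levels, as in Proposition~\ref{prop:toy}. The levels are consecutive intervals of $\omega$. Given $U_j$ for $j<i$, and hence $\Lambda_i$, define in this order
\[
c_i=2^i\Lambda_i^{\,i},\quad K_i=2^{c_0+\dots+c_i},\quad\theta_i(0)=1,\quad\theta_i(n+1)=(\Lambda_i+K_i)\theta_i(n)\ \ (n<i),
\]
and let $U_i$ be a finite interval starting right after $U_{i-1}$ with $g(U_i)>\theta_i(i)$, which exists since $g$ has divergent sum. This is a level structure for $g$.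

Let $Q_m$ be disjoint sets with $|Q_m|=c_m$ and let $f=1/c_m$ on $Q_m$. Each block has weight $1$ and $c_m\ge2^m$, so $\mathcal{I}_f$ is a tall summable ideal. Let $\rho_m=1/c_m$, $L(m)=\Lambda_m$ and $B=\{L^r:r\in\omega\}$. For $m\ge r$ we have $L(m)^r\rho_m=\Lambda_m^{\,r-m}2^{-m}\le2^{-m}$, so this is a block structure.

Take $i_n=n+1$, $m^n_i=i+1$ and $\beta_n=L$. The number of colors in $(\star)$ is $2^{|Q_0\cup\dots\cup Q_i|}=K_i$. If $C\subseteq U_i$ has $g(C)>\theta_i(n+1)\ge K_i\theta_i(n)$, then \eqref{eq:php} gives a color class $C'$ with $g(C')>\theta_i(n)$. The interval $[m^n_i,m^n_{i+1})$ is $\{i+1\}$, and $\Lambda_i|C'|\le\Lambda_i|U_i|=\Lambda_{i+1}=L(i+1)$. Theorem~\ref{thm:model} applies to this one pair.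
\end{proof}

In part (2) the weight $f$ is given and may have no gaps between its scales, as for $\mathcal{I}_{1/n}$. We group the points by the dyadic order of their weight, so that $\rho_m=2^{-m}$, and use bounds $\beta(m)=2^{o(m)}$, which are summable against $2^{-m}$ and closed under products. The border $m^n_i$ has to be so large that $\beta_n(m^n_i)$ exceeds $\Lambda_i|C'|$. The estimate $|C'|\le|U_i|$ is now circular, since $|U_i|$ must exceed a multiple of $\theta_i(i)$, which exceeds $2^{|Q_{<m^n_i}|}$. The way out is to trim $C'$ to the least size with weight above $\theta_i(n)$, a number known before $m^n_i$ is chosen. This is why $(\star)$ lets the border depend on $n$ and lets $C'$ be a proper subset of a color class.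

\begin{proof}[Proof of Theorem~\ref{thm:any}(2)]
Let $\mathcal{J}=\mathcal{I}_f$ on $\omega$. Replacing $f(z)$ by $\max(f(z),2^{-z})$ adds at most $2$ to any sum; after that, replace the finitely many values that are at least $1$ by $1/2$. The ideal does not change, in $V$ or in any extension, so we may assume $0<f<1$. Let $Q_m=\{z:2^{-m-1}\le f(z)<2^{-m}\}$, finite by tallness, and $\rho_m=2^{-m}$.

Given $U_j$ for $j<i$, and hence $\Lambda_i$, let $c_i=i+2$ and $\theta_i(0)=1$. For $n<i$, given the integer $\theta_i(n)$, choose $m^n_i\in\omega$ with
\[
m^n_i>m^n_{i-1}\ \text{ if }i\ge n+2,\qquad2^{\,m^n_i/(i+1)}\ge\Lambda_i\bigl(c_i\theta_i(n)+1\bigr),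
\]
and put $K_{i,n}=2^{|Q_{<m^n_i}|}$ and $\theta_i(n+1)=(\Lambda_i+K_{i,n})\theta_i(n)$. Let $U_i$ be a new set of $c_i\theta_i(i)+1$ points and $g=1/c_i$ on $U_i$. Then $g(U_i)=\theta_i(i)+1/c_i>\theta_i(i)\ge1$ and $c_i\to\infty$, so $\mathcal{I}_g$ is a tall summable ideal on $\bigcup_iU_i$ and we have a level structure for $g$.

For each $n$ the sequence $(m^n_i)_{i\ge n+1}$ is strictly increasing. Let $\beta_n(m)=2^{m/(i+1)}$ if $m^n_i\le m<m^n_{i+1}$ with $i\ge n+1$, and $\beta_n(m)=1$ if $m<m^n_{n+1}$. Let $B$ be the set of finite products of the $\beta_n$, including the empty product $1$. As $m\to\infty$ the corresponding $i$ tends to infinity, so a product $\beta$ of $r\ge1$ factors satisfies $\beta(m)\le(2^{m/2r})^r=2^{m/2}$ for large $m$, and $\sum_m\beta(m)2^{-m}<\infty$. This is a block structure for $f$.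

Take $i_n=n+1$. If $i\ge i_n$ and $C\subseteq U_i$ with $g(C)>\theta_i(n+1)\ge K_{i,n}\theta_i(n)$ is colored with $K_{i,n}$ colors, then by \eqref{eq:php} some class has weight greater than $\theta_i(n)$, that is, more than $c_i\theta_i(n)$ elements. As $c_i\theta_i(n)$ is an integer, the class has a subset $C'$ of exactly $c_i\theta_i(n)+1$ elements. Then $g(C')>\theta_i(n)$, and $\Lambda_i|C'|\le2^{m^n_i/(i+1)}\le2^{m/(i+1)}=\beta_n(m)$ for $m\in[m^n_i,m^n_{i+1})$. Theorem~\ref{thm:model} applies to this one pair.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]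
Apply Theorem~\ref{thm:any} to $\mathcal{J}=\mathcal{I}_{1/n}$. For the last sentence, start from a model of GCH and take $\kappa=\aleph_1$, $\lambda=\aleph_2$; ccc forcing preserves both.
\end{proof}

For Theorem~\ref{thm:ad} the same finite sets $U_i$ serve as levels for some ideals and as blocks for others. Seen from $U_i$, the sets $U_m$ with $m<i$ are low and those with $m>i$ are high. The set $U_i$ itself is neither, and almost disjointness removes it from the other ideal.

\begin{proof}[Proof of Theorem~\ref{thm:ad}]
Define recursively $\Lambda_i=\prod_{j<i}d_j$, $c_i=2^i\Lambda_i^{\,i}$, $K_i=2^{d_0+\dots+d_{i-1}}$,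
\[
\theta_i(0)=1,\qquad\theta_i(n+1)=(\Lambda_i+K_i)\theta_i(n)\ \ (n<i),\qquad d_i=c_i\theta_i(i)+1.
\]
Let $U_i$ be disjoint sets with $|U_i|=d_i$, and let $h=1/c_i$ on $U_i$. For infinite $E\subseteq\omega$ let $\mathcal{I}_E$ be the ideal on $\bigcup_{i\in E}U_i$ given by the restriction of $h$. Since $h(U_i)>\theta_i(i)\ge1$ and $c_i\ge2^i$, it is a tall summable ideal. Let $\mathcal{E}$ be almost disjoint and $\Gamma\subseteq\mathcal{E}$.

\emph{Level structure for $F=\{a_0<a_1<\cdots\}\in\Gamma$.} The $j$th level is $U_{a_j}$, and $\theta^F_j(n)=\theta_{a_j}(n)$ for $n\le j$, which is defined as $j\le a_j$. The number of nodes of length $j$ is $\Lambda^F_j=\prod_{l<j}d_{a_l}\le\Lambda_{a_j}$. Thus $\theta^F_j(n+1)=(\Lambda_{a_j}+K_{a_j})\theta^F_j(n)\ge(1+\Lambda^F_j)\theta^F_j(n)$ for $n<j$, and $h(U_{a_j})>\theta_{a_j}(a_j)\ge\theta^F_j(j)$.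

\emph{Block structure for $E\in\mathcal{E}\setminus\Gamma$.} For $m\in E$ let $Q_m=U_m$, $\rho_m=1/c_m$, $\beta_E(m)=\Lambda_m$. For $m\notin E$ let $Q_m=\emptyset$, $\rho_m=0$, $\beta_E(m)=\Lambda_{m+1}$; a large value on an empty block costs nothing. Let $B=\{\beta_E^r:r\in\omega\}$. Then $\sum_m\beta_E(m)^r\rho_m=\sum_{m\in E}\Lambda_m^{\,r}/c_m<\infty$, because the terms with $m\ge r$ are at most $2^{-m}$.

\emph{Compatibility of $F$ and $E$.} Since $E\ne F$, the set $E\cap F$ is finite, so there is $j^*$ with $a_j\notin E$ for $j\ge j^*$. The levels are indexed by $j$. Take $i_n=\max(n+1,j^*)$, $m^n_j=a_j$ for $j\ge i_n$, and $\beta_n=\beta_E$. The number of colors is $2^{|Q_{<a_j}|}\le K_{a_j}$. If $C\subseteq U_{a_j}$ has weight greater than $\theta^F_j(n+1)\ge K_{a_j}\theta^F_j(n)$, then \eqref{eq:php} gives a class $C'$ of weight greater than $\theta^F_j(n)$, and $\Lambda^F_j|C'|\le\Lambda_{a_j}d_{a_j}=\Lambda_{a_j+1}$. Let $m\in[a_j,a_{j+1})$. If $m\in E$, then $m\ne a_j$, so $m\ge a_j+1$ and $\Lambda_{a_j+1}\le\Lambda_m=\beta_E(m)$. If $m\notin E$, then $\Lambda_{a_j+1}\le\Lambda_{m+1}=\beta_E(m)$.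

Finally $|\Gamma|\le2^{\aleph_0}\le\lambda^{<\kappa}=\lambda$, so Theorem~\ref{thm:model} applies with $\mathcal{G}$ the set of level structures for $F\in\Gamma$ and $\mathcal{F}$ the set of block structures for $E\in\mathcal{E}\setminus\Gamma$.
\end{proof}

Some condition on $\mathcal{E}$ is necessary for these ideals: if $F\subseteq E$, the inclusion is a reduction in every extension, so $\operatorname{cov}^*(\mathcal{I}_F)\le\operatorname{cov}^*(\mathcal{I}_E)$ by Lemma~\ref{lem:reduction}, and the values $\lambda$ for $F$ and $\kappa$ for $E$ cannot occur together.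

\begin{thebibliography}{9}

\bibitem{pideals}
\emph{Cardinal Invariants of Analytic P-Ideals},
\texttt{https://www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 674992473EB5111872B86D540BF02ACF/\allowbreak S0008414X00031278a.pdf/\allowbreak cardinal\_invariants\_of\_\allowbreak analytic\_pideals.pdf}

\end{thebibliography}
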